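\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Non-real zeros of Laguerre--P\'olya functions perturbed by a rational diagonal operator applied to $e^x$}


\begin{abstract}
Let $T$ be the diagonal operator $T[x^k]=\frac{p(k)}{q(k)}x^k$, where $p,q$ are relatively prime real polynomials, $\deg q\ge 1$, and $q$ has no zero among the nonnegative integers. We prove that $\varphi+T[e^x]$ has non-real zeros for every function $\varphi$ of the Laguerre--P\'olya class. There are in fact infinitely many, and those in the upper half-plane violate the Blaschke condition. Among rational sequences the condition $\deg q\ge1$ is exactly what is needed. The proof is by contradiction. It places the logarithmic derivatives of $\varphi$ and of $\psi=\varphi+T[e^z]$ in a differential field of meromorphic functions on the upper half-plane, shows algebraically that $e^{-z}\varphi$ and $e^{-z}\psi$ must then lie in that field, and shows that their difference $e^{-z}T[e^z]$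 is too large on the left to belong to it.
\end{abstract}

\section{The question and the answer}

The \emph{Laguerre--P\'olya class} $\mathcal{LP}$ is the set of real entire functions that are limits, uniformly on compact subsets of $\mathbb C$, of real polynomials having only real zeros. Equivalently, $\varphi\in\mathcal{LP}$ if and only if
\begin{equation}\label{eq:LP}
\varphi(x)=c\,x^{m}e^{-ax^{2}+bx}\prod_{k=1}^{\omega}\Bigl(1+\frac{x}{x_k}\Bigr)e^{-x/x_k},\qquad 0\le\omega\le\infty,
\end{equation}
where $a\ge0$, $b,c\in\mathbb R$, $m$ is a nonnegative integer, the $x_k$ are nonzero reals, and $\sum_k x_k^{-2}<\infty$. The function $\varphi\equiv0$ is included.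

Let $p,q\in\mathbb R[x]$ be relatively prime, with $q(k)\ne0$ for every integer $k\ge0$, and let $T$ be the linear operator with $T[x^k]=\frac{p(k)}{q(k)}x^k$, acting termwise on power series. Write
\[
f(z)=T[e^z]=\sum_{k=0}^\infty\frac{p(k)}{q(k)}\,\frac{z^k}{k!}.
\]
The following question is posed in \cite{source}: if $\deg q\ge1$, does $\varphi+T[e^x]$ have non-real zeros for every $\varphi\in\mathcal{LP}$?

The function $e^x$ is the natural one to test. The polynomials $(1+x/n)^n$ have only real zeros and converge to $e^x$. Since $\binom nk n^{-k}\le\frac1{k!}$ and $p(k)/q(k)$ grows at most polynomially, dominated convergence gives $T[(1+x/n)^n]\to T[e^x]$ uniformly on compact sets. So if $T$ sends polynomials with only real zeros to polynomials of the same kind or to $0$, then $T[e^x]\in\mathcal{LP}$. The question with $\varphi\equiv0$ therefore asks for an obstruction to preserving real zeros, and the question for general $\varphi$ asks whether the failure can be repaired by adding a function of the class.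

Two examples suggest what to expect. For $p=1$ and $q(x)=x+1$,
\[
f(x)=\sum_{k\ge0}\frac{x^k}{(k+1)!}=\frac{e^x-1}{x},
\]
with zeros $2\pi in$, $n\ne0$, none of them real. For $q=1$ and $p(x)=x^2-x+1$ we get $f(x)=(x^2+1)e^x$, which has the non-real zeros $\pm i$; but adding $\varphi(x)=-2e^x\in\mathcal{LP}$ gives $(x^2-1)e^x$, with only real zeros. In the second example $f$ is a polynomial times one exponential. In the first, $f$ behaves like $e^x/x$ at $+\infty$ and like $-1/x$ at $-\infty$, and one may guess that these two regimes cannot both be matched by functions with only real zeros. That guess is correct.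

\begin{theorem}\label{thm:main}
Let $\deg q\ge1$. For every $\varphi\in\mathcal{LP}$ (including $\varphi\equiv0$), $\varphi+T[e^x]$ has a non-real zero.
\end{theorem}

Let $H=\{z:\operatorname{Im}z>0\}$. Zeros in $H$ are always counted with multiplicity. They satisfy the \emph{Blaschke condition} if $\sum\frac{\operatorname{Im}w}{1+|w|^2}<\infty$, the sum being over these zeros $w$.

\begin{theorem}\label{thm:strong}
Let $\deg q\ge1$. Let $\varphi$ be an entire function of finite order, not necessarily real, which is either $\equiv0$ or has zeros in $H$ satisfying the Blaschke condition. Then $\psi=\varphi+T[e^x]\not\equiv0$, and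
\[
\sum_{w\in H,\ \psi(w)=0}\frac{\operatorname{Im}w}{1+|w|^2}=\infty .
\]
In particular, for every $\varphi\in\mathcal{LP}$ the function $\varphi+T[e^x]$ has infinitely many non-real zeros, and the Blaschke sum over those in $H$ diverges. The exponent $2$ is sharp: for $\varphi\equiv0$ one has $\sum\operatorname{Im}w/(1+|w|^{2+\varepsilon})<\infty$ for every $\varepsilon>0$.
\end{theorem}

For $f(z)=(e^z-1)/z$ and $\varphi\equiv0$ the sum is $\sum_{n\ge1}2\pi n/(1+4\pi^2n^2)=\infty$. Some condition on the zeros of $\varphi$ is necessary, since $\varphi=1-f$ gives $\psi=1$.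

\begin{theorem}\label{thm:class}
Let $p,q\in\mathbb R[x]$ be relatively prime with $q(k)\ne0$ for all integers $k\ge0$. Then $\varphi+T[e^x]$ has non-real zeros for every $\varphi\in\mathcal{LP}$ if and only if $\deg q\ge1$.
\end{theorem}

Relative primeness is what gives the degree of $q$ a meaning here: the sequence $\frac{k+1}{k+1}=1$ gives $f=e^x$.

\begin{remark}
Theorem~\ref{thm:main} implies that $T[e^x]$ is not a difference $\psi-\varphi$ of two functions of $\mathcal{LP}$ when $\deg q\ge1$. If $\psi\not\equiv0$, this is immediate, because $\psi=\varphi+T[e^x]$ has a non-real zero. If $\psi\equiv0$, then $f=-\varphi\in\mathcal{LP}$; but $f\not\equiv0$, and $f$ has a non-real zero by the theorem for the zero function, so this is impossible too. The proof of Theorem~\ref{thm:class} shows that $T[e^x]$ is such a difference when $q$ is constant.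
\end{remark}

The difficulty is that $\varphi$ may be far larger than $f$. For instance, $\varphi(x)=e^{-x^2}$ satisfies $\varphi(iy)=e^{y^2}$, whereas $|f(z)|\le e^{O(|z|)}$ for large $|z|$. So $\varphi$ cannot be treated as a small perturbation of $f$. What we use instead is that a function $\not\equiv0$ of finite order with only real zeros has a logarithmic derivative of at most polynomial growth on each half-plane $\{\operatorname{Im}z>\delta\}$, $\delta>0$, however large the function is.

\section{The argument for $p=1$, $q(x)=x+1$}\label{sec:example}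

We first give the proof of Theorem~\ref{thm:main} in the simplest case, quoting two lemmas proved later. Here $f(z)=(e^z-1)/z$. Let $\varphi\in\mathcal{LP}$ and suppose that $\psi=\varphi+f$ has no non-real zeros; in particular $\psi\not\equiv0$. As $f(2\pi i)=0$, also $\varphi\not\equiv0$. Put $\Psi=z\psi$ and $\Phi=z\varphi$, so that
\[
\Psi-\Phi=e^z-1 .
\]
The constant $-1$ is in the way: we would like a relation between $\Psi$, $\Phi$ and a single exponential. Differentiation removes it, and the logarithmic derivatives $a=\Psi'/\Psi$, $b=\Phi'/\Phi$ let us return from $\Psi',\Phi'$ to $\Psi,\Phi$: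
\begin{equation}\label{eq:ex}
a\Psi-b\Phi=e^z .
\end{equation}
Neither $a$ nor $b$ vanishes identically, since $\Psi,\Phi$ vanish at $0$ and are not $\equiv0$, hence are not constant. Dividing \eqref{eq:ex} by $e^z$ we get
\[
X+Y=1,\qquad X=a\Psi e^{-z},\quad Y=-b\Phi e^{-z}.
\]
This is one equation for two unknowns, but the logarithmic derivatives
\[
\xi=\frac{X'}X=\frac{a'}a+a-1,\qquad \eta=\frac{Y'}Y=\frac{b'}b+b-1
\]
involve only $a$ and $b$. Differentiating $X+Y=1$ gives a second equation, $\xi X+\eta Y=0$, so that $(\xi-\eta)X=-\eta$. Either $\xi\not\equiv\eta$ and $X=-\eta/(\xi-\eta)$, or $\xi\equiv\eta\equiv0$ and $X$ is constant. In both cases $X$ and $Y=1-X$ are rational expressions in $a,a',b,b'$, and therefore so is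
\[
\frac Xa+\frac Yb=(\Psi-\Phi)e^{-z}=1-e^{-z}.
\]
Now $\Psi$ and $\Phi$ have finite order (Lemma~\ref{lem:order}) and only real zeros. By Lemma~\ref{lem:A} below, $a,b$ and their derivatives grow at most polynomially on each half-plane $\{\operatorname{Im}z>\delta\}$, $\delta>0$, so on $H$ the function $1-e^{-z}$ is a quotient of two holomorphic functions with this growth property. By Lemma~\ref{lem:log}, this forces $\int\log^+|1-e^{-x-i}|\,\frac{dx}{1+x^2}<\infty$. But at $x=-t$ the integrand is at least $\log^+(e^{t}-1)/(1+t^2)$, and $\int^\infty\frac{t\,dt}{1+t^2}=\infty$. This is a contradiction.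

In general the differentiation $\Psi\mapsto\Psi'$, that is $\psi\mapsto(z\psi)'=(\theta+1)\psi$ with $\theta=z\frac d{dz}$, is replaced by $q(\theta)$, and the evident size of $e^z-1$ on the left by an asymptotic expansion of $f$.

\section{Logarithmic derivatives and a differential field}

Let $R$ be the set of holomorphic functions $g$ on $H$ such that for each $\delta>0$ there are $C,N$ with
\[
|g(z)|\le C(1+|z|)^N\qquad(\operatorname{Im}z>\delta).
\]
Sums and products stay in $R$, and $R$ has no zero divisors because $H$ is connected. It contains the (complex) polynomials and $1/z$. It is closed under differentiation: if $\operatorname{Im}z>\delta$, the disc of radius $\delta/2$ about $z$ lies in the half-plane $\{\zeta:\operatorname{Im}\zeta>\delta/2\}$, and Cauchy's estimate on it bounds $g'(z)$ polynomially. Hence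
\[
\mathcal K=\Bigl\{\frac gh:\ g,h\in R,\ h\not\equiv0\Bigr\}
\]
is a field of meromorphic functions on $H$, closed under differentiation. When we say that a function meromorphic in $\mathbb C$ does or does not lie in $R$ or $\mathcal K$, we mean its restriction to $H$.

\begin{lemma}\label{lem:sum}
Let $\nu\ge0$ be an integer and $(z_k)$ a finite or infinite sequence of nonzero complex numbers with $\operatorname{Im}z_k\le0$ and $\Sigma:=\sum_k|z_k|^{-\nu-1}<\infty$. Then
\[
\sum_k\frac{z^\nu}{z_k^\nu(z-z_k)}
\]
converges absolutely and locally uniformly on $H$, and its sum lies in $R$.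
\end{lemma}

\begin{proof}
Let $\operatorname{Im}z>\delta$. If $|z_k|\ge2|z|$, then $|z-z_k|\ge|z_k|/2$ and the term has modulus at most $2|z|^\nu|z_k|^{-\nu-1}$. If $|z_k|<2|z|$, then $|z-z_k|\ge\operatorname{Im}z>\delta$, because $\operatorname{Im}z_k\le0$, and the term has modulus at most
\[
\frac{|z|^\nu|z_k|^{-\nu}}\delta\le\frac{2|z|^{\nu+1}}\delta\,|z_k|^{-\nu-1}.
\]
So the moduli have sum at most $|z|^\nu(2+2|z|/\delta)\Sigma$. On a compact subset of $H$ the same bounds dominate the series by a constant multiple of $\sum|z_k|^{-\nu-1}$.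
\end{proof}

We recall Hadamard's theorem. If $\chi\not\equiv0$ is entire of finite order with nonzero zeros $z_k$, repeated according to multiplicity, then for every sufficiently large integer $\nu$ one has $\sum|z_k|^{-\nu-1}<\infty$ and
\[
\chi(z)=e^{Q(z)}z^m\prod_kE\Bigl(\frac z{z_k},\nu\Bigr),\qquad E(u,\nu)=(1-u)\exp\Bigl(u+\frac{u^2}2+\dots+\frac{u^\nu}\nu\Bigr),
\]
with $Q$ a polynomial and $m\ge0$ the multiplicity of the zero at $0$. Since
\[
\frac{E'(u,\nu)}{E(u,\nu)}=-\frac1{1-u}+(1+u+\dots+u^{\nu-1})=-\frac{u^\nu}{1-u},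
\]
logarithmic differentiation gives
\begin{equation}\label{eq:logder}
\frac{\chi'}\chi=Q'+\frac mz+\sum_k\frac{z^\nu}{z_k^\nu(z-z_k)} .
\end{equation}

\begin{lemma}\label{lem:A}
Let $\chi\not\equiv0$ be entire of finite order with no zeros in $H$. Then $\chi'/\chi\in R$.
\end{lemma}

\begin{proof}
All $z_k$ in \eqref{eq:logder} have $\operatorname{Im}z_k\le0$, so the sum is in $R$ by Lemma~\ref{lem:sum}; and $Q',\,1/z\in R$.
\end{proof}

\section{The function $e^{-z}T[e^z]$ is not in $\mathcal K$}

The point of $\mathcal K$ is that its elements satisfy a growth restriction on horizontal lines.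

\begin{lemma}\label{lem:log}
If $u\in\mathcal K$, then $\displaystyle\int_{-\infty}^\infty\log^+|u(x+i)|\,\frac{dx}{1+x^2}<\infty$.
\end{lemma}

\begin{proof}
Let $u=g/h$ with $g,h\in R$, $h\not\equiv0$. For $N$ large, $g_1=g/(z+i)^N$ and $h_1=h/(z+i)^N$ are bounded on $\{\operatorname{Im}z\ge1\}$, say by $M\ge1$, and $u=g_1/h_1$.

Let $0<\varepsilon<1$. The function $v_\varepsilon=\log\max(|h_1|,\varepsilon)$ is bounded and continuous on $\{\operatorname{Im}z\ge1\}$ and subharmonic in the interior, and is therefore dominated by the Poisson integral $V_\varepsilon$ of its values on $\operatorname{Im}z=1$. Indeed, for $\kappa>0$ the function $v_\varepsilon-V_\varepsilon-\kappa\log|z+i|$ is subharmonic, negative on the boundary, and tends to $-\infty$ at infinity. By the maximum principle it is $\le0$, and we let $\kappa\downarrow0$.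

Choose $z_0=x_0+iy_0$ with $y_0>1$ and $h_1(z_0)\ne0$. As $\varepsilon\downarrow0$ the functions $v_\varepsilon\le\log M$ decrease to $\log|h_1|$, so monotone convergence yields
\[
-\infty<\log|h_1(z_0)|\le\int_{-\infty}^\infty\frac1\pi\,\frac{y_0-1}{(x-x_0)^2+(y_0-1)^2}\,\log|h_1(x+i)|\,dx .
\]
The kernel is comparable to $1/(1+x^2)$, and $\log|h_1|\le\log M$. Hence $\int\log^-|h_1(x+i)|\frac{dx}{1+x^2}<\infty$, where $\log^-=\max(-\log,0)$. Since $\log^+|u|\le\log^+|g_1|+\log^-|h_1|\le\log M+\log^-|h_1|$ at all but countably many points of the line, the lemma follows.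
\end{proof}

So $e^{-z}\notin\mathcal K$, since $\log^+|e^{-z}|=t$ at $z=-t+i$, $t>0$. To show that $fe^{-z}\notin\mathcal K$ it suffices to know that $f(-t+i)$ is not exponentially small on a set of $t$ that has infinite measure with respect to $dt/t$. Its modulus can oscillate: several roots of $q$ with the same real part can produce oscillations in $\log t$. This is why we argue with a set of $t$ rather than with all large $t$.

\begin{lemma}\label{lem:asym}
Let $\deg q\ge1$. Let $\beta$ run over the distinct roots of $q$, with multiplicities $m_\beta$; let $\mu=\max\operatorname{Re}\beta$, and let $D$ be the maximum of $m_\beta-1$ over the roots with $\operatorname{Re}\beta=\mu$. With $\tau=\log t$, as $t\to\infty$,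
\[
f(-t+i)=t^\mu\tau^D\bigl(W(\tau)+O(1/\tau)\bigr),\qquad W(\tau)=\sum_jc_je^{i\gamma_j\tau},
\]
where the sum is finite and nonempty, the $\gamma_j$ are real and distinct, and all $c_j\ne0$.
\end{lemma}

\begin{proof}
By partial fractions,
\[
\frac{p(s)}{q(s)}=\pi(s)+\sum_\beta\sum_{m=1}^{m_\beta}\frac{c_{\beta,m}}{(s-\beta)^m}
\]
with $\pi$ a polynomial. Here $c_{\beta,m_\beta}\ne0$ because $p$ and $q$ are relatively prime, and no $\beta$ is a nonnegative integer. We treat the terms separately, at $z=-\zeta$ with $\operatorname{Re}\zeta>0$, using principal branches.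

\emph{Partial fraction terms.} If $\operatorname{Re}\beta<0$, then $\frac1{k-\beta}=\int_0^1s^{k-\beta-1}ds$, so
\[
\sum_{k\ge0}\frac{(-\zeta)^k}{k!\,(k-\beta)}=\int_0^1s^{-\beta-1}e^{-\zeta s}\,ds=\Gamma(-\beta)\zeta^\beta-\int_1^\infty s^{-\beta-1}e^{-\zeta s}\,ds .
\]
The first and last members are analytic in $\beta$ on the connected set $\mathbb C\setminus\{0,1,2,\dots\}$, hence agree there. Applying $\frac1{(m-1)!}\partial_\beta^{m-1}$ gives, for every $m\ge1$,
\[
\sum_{k\ge0}\frac{(-\zeta)^k}{k!\,(k-\beta)^m}=\zeta^\beta\Lambda_{\beta,m}(\log\zeta)+O(e^{-\operatorname{Re}\zeta})\qquad(\operatorname{Re}\zeta\ge1),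
\]
where $\Lambda_{\beta,m}$ is a polynomial of degree exactly $m-1$ with leading coefficient $\Gamma(-\beta)/(m-1)!\ne0$. For the error term we used that, when $\operatorname{Re}\zeta\ge1$,
\[
\Bigl|\int_1^\infty s^{-\beta-1}(-\log s)^{m-1}e^{-\zeta s}\,ds\Bigr|\le e^{-\operatorname{Re}\zeta}\int_1^\infty s^{|\beta|}(\log s)^{m-1}e^{-(s-1)}\,ds .
\]

\emph{The polynomial part} contributes $\pi(\theta)e^z$, $\theta=z\frac d{dz}$, because $\theta z^k=kz^k$; this is a polynomial times $e^z$, since $\theta(Ge^z)=z(G'+G)e^z$.

Altogether, for some $N'$ and $\operatorname{Re}\zeta\ge1$,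
\[
f(-\zeta)=\sum_\beta\zeta^\beta L_\beta(\log\zeta)+O\bigl((1+|\zeta|)^{N'}e^{-\operatorname{Re}\zeta}\bigr),
\]
where $L_\beta$ is a polynomial of degree exactly $m_\beta-1$; its leading coefficient is $\ell_\beta=c_{\beta,m_\beta}\Gamma(-\beta)/(m_\beta-1)!\ne0$, since only $m=m_\beta$ contributes to it.

Put $\zeta=t-i$. Then $\zeta^\beta=t^\beta(1+O(1/t))$ and $\log\zeta=\tau+O(1/t)$. Relative to $t^\mu\tau^D$, a root with $\operatorname{Re}\beta<\mu$ contributes at most a negative power of $t$ times a power of $\tau$; a root with $\operatorname{Re}\beta=\mu$ and $m_\beta-1<D$ contributes $O(1/\tau)$; a root with $\operatorname{Re}\beta=\mu$ and $m_\beta-1=D$ contributes $\ell_\beta e^{i\tau\operatorname{Im}\beta}+O(1/\tau)$. The error term is exponentially small in $t$. So $W(\tau)=\sum\ell_\beta e^{i\tau\operatorname{Im}\beta}$ over the roots of the last kind. There is at least one, and they have the same real part, hence distinct imaginary parts.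
\end{proof}

\begin{proposition}\label{prop:B}
If $\deg q\ge1$, then $fe^{-z}\notin\mathcal K$.
\end{proposition}

\begin{proof}
Let $W$ be as in Lemma~\ref{lem:asym}, $\sigma>0$ with $\sigma^2=\sum_j|c_j|^2$, and $S=\sum_j|c_j|\ge\sup|W|$. Cross terms $e^{i(\gamma_j-\gamma_l)\tau}$, $j\ne l$, have bounded integrals over $[0,L]$, so $\frac1L\int_0^L|W|^2d\tau\to\sigma^2$, and for $L$ large
\[
\frac{\sigma^2}2L\le\int_0^L|W|^2\,d\tau\le S^2\,\bigl|\mathcal T\cap[0,L]\bigr|+\frac{\sigma^2}4L,\qquad \mathcal T=\{\tau:|W(\tau)|\ge\sigma/2\}.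
\]
Hence $|\mathcal T\cap[0,L]|\ge\frac{\sigma^2}{4S^2}L$, and $\mathcal T\cap[\tau_0,\infty)$ has infinite measure for every $\tau_0$.

Fix $\tau_0>0$ large. If $\tau\in\mathcal T$ and $\tau\ge\tau_0$, then $|f(-t+i)|\ge\frac\sigma4t^\mu\tau^D\ge e^{-t/2}$ by Lemma~\ref{lem:asym}, so $u=fe^{-z}$ satisfies $\log|u(-t+i)|=\log|f(-t+i)|+t\ge t/2$. Since $dt=t\,d\tau$ and $t\ge1$,
\[
\int_{-\infty}^\infty\log^+|u(x+i)|\,\frac{dx}{1+x^2}\ \ge\int_{\mathcal T\cap[\tau_0,\infty)}\frac t2\cdot\frac{t\,d\tau}{1+t^2}\ \ge\ \frac14\,\bigl|\mathcal T\cap[\tau_0,\infty)\bigr|=\infty .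
\]
By Lemma~\ref{lem:log}, $u\notin\mathcal K$.
\end{proof}

This is the step where $\deg q\ge1$ is essential. If $q$ is constant, then $fe^{-z}$ is a polynomial and does lie in $\mathcal K$.

\section{The algebraic step and the proof of Theorem~\ref{thm:main}}

\begin{proposition}\label{prop:C}
Let $\deg q\ge1$. There are no entire functions $\psi\not\equiv0$ and $\varphi$ with $\psi-\varphi=f$ such that $\psi'/\psi\in\mathcal K$ and either $\varphi\equiv0$ or $\varphi'/\varphi\in\mathcal K$.
\end{proposition}

\begin{proof}
Suppose such functions exist. As in Section~\ref{sec:example}, we first apply an operator that turns $f$ into a polynomial times a single exponential. With $\theta=z\frac d{dz}$, the operator $q(\theta)$ acts by $z^k\mapsto q(k)z^k$, so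
\[
q(\theta)f=\sum_kp(k)\frac{z^k}{k!}=p(\theta)e^z=Pe^z
\]
with $P$ a polynomial. Here $P\not\equiv0$, since $p\not\equiv0$: as $\deg q\ge1$, the zero polynomial is not relatively prime to $q$.

Next, if $\chi'/\chi=a\in\mathcal K$ and $g\in\mathcal K$, then $\theta(g\chi)=z(g'+ga)\chi$ with $z(g'+ga)\in\mathcal K$. By iteration, $q(\theta)\chi$ is an element of $\mathcal K$ times $\chi$. Thus
\[
q(\theta)\psi=A\psi,\qquad q(\theta)\varphi=B\varphi\quad(\text{if }\varphi\not\equiv0),\qquad A,B\in\mathcal K.
\]
Moreover $A\not\equiv0$: if $q(\theta)\psi\equiv0$, the Taylor coefficients $\psi_k$ of $\psi$ satisfy $q(k)\psi_k=0$, and $q(k)\ne0$ forces $\psi\equiv0$. Likewise $B\not\equiv0$. Applying $q(\theta)$ to $\psi-\varphi=f$ and dividing by $Pe^z$, we obtain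
\[
X+Y=1,\qquad X=\frac{A\psi}{Pe^z},\qquad Y=-\frac{B\varphi}{Pe^z}\quad(Y=0\text{ if }\varphi\equiv0).
\]

\emph{Claim: $X\in\mathcal K$.} If $\varphi\equiv0$, then $X=1$. Otherwise $X,Y\not\equiv0$, and their logarithmic derivatives
\[
\xi=\frac{X'}X=\frac{A'}A+\frac{\psi'}\psi-\frac{P'}P-1,\qquad \eta=\frac{Y'}Y=\frac{B'}B+\frac{\varphi'}\varphi-\frac{P'}P-1
\]
lie in $\mathcal K$. Differentiating $X+Y=1$ gives $\xi X+\eta(1-X)=0$, that is, $(\xi-\eta)X=-\eta$. If $\xi\not\equiv\eta$, then $X=-\eta/(\xi-\eta)\in\mathcal K$. If $\xi\equiv\eta$, then $\eta\equiv0$, hence $\xi\equiv0$ and $X$ is constant. This proves the claim.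

Hence $X$ and $Y=1-X$ are in $\mathcal K$, and so are $\psi e^{-z}=PX/A$ and $\varphi e^{-z}=-PY/B$ (or $0$, if $\varphi\equiv0$). Their difference $fe^{-z}$ is then in $\mathcal K$, contrary to Proposition~\ref{prop:B}.
\end{proof}

To apply this we need the order of $f$ and of the functions in $\mathcal{LP}$.

\begin{lemma}\label{lem:order}
There are $C$ and an integer $d\ge0$ with $|f(z)|\le C(1+|z|)^de^{|z|}$ for all $z$. Every $\varphi\in\mathcal{LP}$ has order at most $2$.
\end{lemma}

\begin{proof}
Since $q$ has no zeros at the nonnegative integers, $|p(k)/q(k)|=O((1+k)^d)$ for some integer $d\ge0$. Writing $(1+k)^d$ as a combination of the products $k(k-1)\cdots(k-j+1)$, $0\le j\le d$, and using $\sum_kk(k-1)\cdots(k-j+1)\frac{r^k}{k!}=r^je^r$, we get the first bound.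

For the second, $|(1+u)e^{-u}|\le e^{4|u|^2}$ for all $u\in\mathbb C$. If $|u|\le\frac12$, then $|\log(1+u)-u|\le\frac{|u|^2}{2(1-|u|)}\le|u|^2$. If $|u|\ge\frac12$, then $(1+|u|)e^{|u|}\le e^{2|u|}\le e^{4|u|^2}$. So \eqref{eq:LP} gives
\[
|\varphi(z)|\le|c|\,|z|^m\exp\bigl(a|z|^2+|b||z|+4|z|^2\textstyle\sum_kx_k^{-2}\bigr).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\varphi\in\mathcal{LP}$ and suppose $\psi=\varphi+f$ has no non-real zeros; in particular $\psi\not\equiv0$. By Lemma~\ref{lem:order}, $\varphi$ and $\psi$ have order at most $2$. The function $\psi$ has only real zeros, and so has $\varphi$ unless $\varphi\equiv0$. By Lemma~\ref{lem:A}, $\psi'/\psi\in\mathcal K$ and, if $\varphi\not\equiv0$, $\varphi'/\varphi\in\mathcal K$. This contradicts Proposition~\ref{prop:C}.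
\end{proof}

\section{Zeros in the half-plane: proof of Theorem~\ref{thm:strong}}

Proposition~\ref{prop:C} asks only that the logarithmic derivatives lie in $\mathcal K$, which, unlike $R$, contains functions with poles in $H$. So zeros of $\varphi$ and $\psi$ in $H$ are allowed, provided they can be absorbed by an element of $R$ with the same zeros. A Blaschke product is such an element.

\begin{lemma}\label{lem:Aprime}
Let $\chi\not\equiv0$ be entire of finite order, with zeros $w_j$ in $H$ satisfying $\sum_j\frac{\operatorname{Im}w_j}{1+|w_j|^2}<\infty$. Then $\chi'/\chi\in\mathcal K$.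
\end{lemma}

\begin{proof}
The nonzero zeros of $\chi$ are bounded away from $0$; in particular $|w_j|\ge r$ for some $r>0$, so $\sum\operatorname{Im}w_j/|w_j|^2<\infty$. Let $b$ be the Blaschke product of $H$ with zeros $w_j$, that is, the locally uniformly convergent product $\prod_j\epsilon_j\frac{z-w_j}{z-\bar w_j}$ with suitable constants $|\epsilon_j|=1$. Then $|b|\le1$ and $b\not\equiv0$, so $b,b'\in R$ and
\[
\frac{b'}b=\sum_j\Bigl[\frac1{z-w_j}-\frac1{z-\bar w_j}\Bigr]\in\mathcal K .
\]
The series converges absolutely off the $w_j$, its terms being $2i\operatorname{Im}w_j/\bigl((z-w_j)(z-\bar w_j)\bigr)$.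

Let $z_k$ now denote the nonzero zeros of $\chi$ outside $H$. Then \eqref{eq:logder} reads
\[
\frac{\chi'}\chi=Q'+\frac mz+\sum_k\frac{z^\nu}{z_k^\nu(z-z_k)}+\sum_j\frac{z^\nu}{w_j^\nu(z-w_j)} .
\]
Let $G$ be the same expression with each $w_j$ replaced by $\bar w_j$. Since $|\bar w_j|=|w_j|$ and $\operatorname{Im}\bar w_j<0$, Lemma~\ref{lem:sum} gives $G\in R$. It remains to identify the difference $\chi'/\chi-G$. From $(z/w)^\nu-1=\frac{z-w}w\sum_{i=0}^{\nu-1}(z/w)^i$ we get
\[
\frac{z^\nu}{w^\nu(z-w)}=\frac1{z-w}+\sum_{i=0}^{\nu-1}\frac{z^i}{w^{i+1}},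
\]
and hence
\[
\frac{\chi'}\chi-G=\sum_j\Bigl[\frac1{z-w_j}-\frac1{z-\bar w_j}\Bigr]+\sum_{i=0}^{\nu-1}z^i\sum_j\bigl(w_j^{-i-1}-\bar w_j^{\,-i-1}\bigr).
\]
The rearrangement is legitimate because each sum over $j$ on the right converges absolutely. For the first this was noted above. For the others, with $w=|w|e^{i\vartheta}$, $0<\vartheta<\pi$, and $n=i+1\ge1$, the inequality $|\sin n\vartheta|\le n\sin\vartheta$ gives
\[
|w^{-n}-\bar w^{\,-n}|=\frac{2|\sin n\vartheta|}{|w|^n}\le\frac{2n\operatorname{Im}w}{|w|^{n+1}}\le\frac{2n}{r^{n-1}}\cdot\frac{\operatorname{Im}w}{|w|^2},\qquad w=w_j,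
\]
which is summable over $j$. Therefore $\chi'/\chi=G+b'/b+(\text{a polynomial})\in\mathcal K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
First let $\varphi\equiv0$. Then $\psi=f\not\equiv0$, since $p\not\equiv0$, and $f$ has finite order by Lemma~\ref{lem:order}. If its zeros in $H$ satisfied the Blaschke condition, Lemma~\ref{lem:Aprime} would give $f'/f\in\mathcal K$, contradicting Proposition~\ref{prop:C}.

Now let $\varphi\not\equiv0$ be as in the theorem. If $\psi\equiv0$, then $\varphi=-f$, whose zeros in $H$ violate the Blaschke condition by the first case, contrary to hypothesis. So $\psi\not\equiv0$, and $\psi$ has finite order. If its zeros in $H$ satisfied the Blaschke condition, Lemma~\ref{lem:Aprime} applied to $\psi$ and to $\varphi$ would give $\psi'/\psi,\varphi'/\varphi\in\mathcal K$, contradicting Proposition~\ref{prop:C}.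

A function $\varphi\in\mathcal{LP}$ is $\equiv0$ or has order at most $2$ and no zeros in $H$, so it is covered. A divergent Blaschke sum has infinitely many terms, and each zero of $\psi\not\equiv0$ has finite multiplicity, so $\psi$ has infinitely many distinct zeros in $H$.

For the sharpness let $\varphi\equiv0$. By Lemma~\ref{lem:order}, $\log|f(z)|\le|z|+O(\log|z|)$ as $|z|\to\infty$. Jensen's formula, applied after division by a power of $z$ if $f(0)=0$, shows that the number of zeros in $|z|\le r$ is $O(r)$ as $r\to\infty$. Hence $\sum|w|^{-1-\varepsilon}<\infty$ over the nonzero zeros, and $\frac{\operatorname{Im}w}{1+|w|^{2+\varepsilon}}\le|w|^{-1-\varepsilon}$.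
\end{proof}

\section{Constant denominators: proof of Theorem~\ref{thm:class}}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $\deg q\ge1$, then $\varphi+T[e^x]$ has non-real zeros for every $\varphi\in\mathcal{LP}$ by Theorem~\ref{thm:main}. Conversely, let $q$ be constant; we find $\varphi\in\mathcal{LP}$ for which $\varphi+T[e^x]$ has only real zeros. Now $T[e^x]=q^{-1}p(\theta)e^x=P(x)e^x$ with $P\in\mathbb R[x]$. We add $e^x$ times a polynomial with well-separated real zeros, large enough to govern the signs. Choose an integer $n\ge1$ with $n>\deg P$, and let $S(x)=\prod_{j=1}^n(x-j)$. At the $n+1$ points $\frac12,\frac32,\dots,n+\frac12$ the polynomial $S$ is nonzero with alternating signs, so for $\lambda>0$ large the real polynomial $P+\lambda S$ alternates in sign there too. It therefore has at least $n$ real zeros. As its degree is $n$, all its zeros are real. Now $\varphi=\lambda Se^x$ is in $\mathcal{LP}$, and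
\[
\varphi+T[e^x]=(P+\lambda S)e^x
\]
has only real zeros.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Linear Preservers And Entire Functions With Restricted Zero Loci}, \texttt{http://www.math.kth.se/\~{}chasse/dissertation.pdf}.
\end{thebibliography}

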